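\title{A distributive algebraic lattice that is not the congruence lattice of a majority algebra}

\begin{abstract}
A majority algebra is a set with a ternary operation $m$ such that $m(x,x,y)=m(x,y,x)=m(y,x,x)=x$. Its congruence lattice is distributive and algebraic. We show that the converse fails: there is a distributive algebraic lattice, with a compact top element and $\aleph_{\omega+1}$ compact elements, that is not isomorphic to the congruence lattice of any majority algebra. The lattice is the ideal lattice of a freely constructed distributive semilattice in which compatible families of ideals can be amalgamated. A representation would produce many chains of one finite length between two fixed elements of the algebra; the ternary operation shortens these chains one step at a time, and chains of length two contradict the triangle inequality. The proof uses less than the majority law and applies, for example, to Hilbert algebras.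
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A \emph{majority algebra} is an algebra $(M;m)$ with one ternary operation satisfying the majority law
\[
m(x,x,y)=m(x,y,x)=m(y,x,x)=x\qquad(x,y\in M).
\]
A \emph{congruence} of an algebra $A$ is an equivalence relation $\theta$ on $A$ that is preserved by each basic operation $f$: if $x_i\mathrel\theta y_i$ for all $i$, then $f(x_1,\dots,x_r)\mathrel\theta f(y_1,\dots,y_r)$. The congruences form a complete lattice $\operatorname{Con}A$ under inclusion, and $\Theta(x,y)$ denotes the least congruence containing $(x,y)$, a \emph{principal} congruence. An element $c$ of a complete lattice is \emph{compact} if $c\le\bigvee S$ implies $c\le\bigvee S_0$ for some finite $S_0\subseteq S$, and a complete lattice is \emph{algebraic} if each of its elements is a join of compact elements. Throughout, $\varepsilon(i)\in\{0,1\}$ is the parity of the integer $i$. We use two textbook facts.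
\begin{enumerate}
\item[(F1)] $\operatorname{Con}A$ is algebraic, its compact elements are the finite joins of principal congruences, and the union of an upward directed family of congruences is a congruence.
\item[(F2)] $(x,y)\in\theta_0\vee\theta_1$ if and only if there is a chain $x=z_0,z_1,\dots,z_n=y$ with $(z_i,z_{i+1})\in\theta_{\varepsilon(i)}$ for all $i<n$.
\end{enumerate}

The majority law makes $\operatorname{Con}M$ distributive. Let $(x,y)\in\alpha\cap(\theta_0\vee\theta_1)$, take a chain as in (F2), and put $w_i=m(x,z_i,y)$. Then $w_0=x$, $w_n=y$, and $w_i\mathrel\alpha m(x,z_i,x)=x$ for all $i$, so $(w_i,w_{i+1})\in\alpha\cap\theta_{\varepsilon(i)}$ and $(x,y)\in(\alpha\cap\theta_0)\vee(\alpha\cap\theta_1)$. This device, pushing a chain through $m$ so that its steps become small in a second sense, is the only way in which the operation will act in this paper. The following question, taken from \cite{Evap}, asks whether the majority law imposes anything else.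

\medskip
\noindent\textbf{Question.} \emph{Is every distributive algebraic lattice isomorphic to $\operatorname{Con}M$ for some majority algebra $M$?}
\medskip

There are reasons to expect a positive answer. First, majority algebras represent everything that lattices represent. On a lattice $L$ the operation
\begin{equation}\label{eq:median}
m(x,y,z)=(x\wedge y)\vee(y\wedge z)\vee(z\wedge x)
\end{equation}
satisfies the majority law, and $\operatorname{Con}(L;m)=\operatorname{Con}L$. Indeed, every lattice congruence preserves the term $m$. Conversely, let $\theta\in\operatorname{Con}(L;m)$, $x\mathrel\theta x'$ and $y\in L$. With $o=x\wedge x'\wedge y$ we get $x\wedge y=m(x,y,o)\mathrel\theta m(x',y,o)=x'\wedge y$, and with $o=x\vee x'\vee y$ we get $x\vee y=m(x,y,o)\mathrel\theta m(x',y,o)=x'\vee y$. By a theorem of Huhn \cite{Huhn}, every distributive algebraic lattice with at most $\aleph_1$ compact elements is the congruence lattice of a lattice. Hence \emph{every distributive algebraic lattice with at most $\aleph_1$ compact elements is the congruence lattice of a majority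 algebra}. Second, although by Wehrung's theorem some distributive algebraic lattice is not the congruence lattice of a lattice, majority algebras are far more flexible than lattices: there is no order and no associative law, and the value of $m$ on a triple of distinct elements is unrestricted. The answer is nevertheless negative.

\subsection{Results}

An algebraic lattice is determined by its compact elements, so we pass to semilattices. A \emph{$(\vee,0)$-semilattice} $S$ is \emph{distributive} if $w\le u\vee v$ implies $w=u'\vee v'$ for some $u'\le u$ and $v'\le v$. An \emph{ideal} of $S$ is a nonempty lower subset closed under $\vee$. The ideals form an algebraic lattice $\operatorname{Id}S$ whose compact elements are the principal ideals, and these form a copy of $S$. If $S$ is distributive, so is $\operatorname{Id}S$: if $x\in P\cap(Q\vee R)$, then $x\le q\vee r$ with $q\in Q$ and $r\in R$, so $x=x_1\vee x_2$ with $x_1\le q$ and $x_2\le r$; as $x_1,x_2\le x\in P$, we have $x_1\in P\cap Q$ and $x_2\in P\cap R$. We write $\operatorname{Con_c}A$ for the $(\vee,0)$-semilattice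 of compact congruences of $A$.

In Section~\ref{sec:G} we construct, for every set $\Omega$, a distributive $(\vee,0)$-semilattice $G(\Omega)$ with a largest element $\mathbf 1\ne0$; it has cardinality $|\Omega|$ when $\Omega$ is infinite.

\begin{theorem}\label{thm:main}
If $|\Omega|\ge\aleph_{\omega+1}$, there is no majority algebra $M$ with $\operatorname{Con}M\cong\operatorname{Id}G(\Omega)$. In particular, there is a distributive algebraic lattice with a compact top element and $\aleph_{\omega+1}$ compact elements that is not isomorphic to $\operatorname{Con}M$ for any majority algebra $M$.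
\end{theorem}

So the least number of compact elements of a distributive algebraic lattice that is not representable by a majority algebra lies between $\aleph_2$ and $\aleph_{\omega+1}$. We do not determine it.

The proof uses only part of the isomorphism and part of the majority law. A $(\vee,0)$-homomorphism $\mu\colon S'\to S$ is \emph{weakly distributive} if $\mu(\theta)\le g_0\vee g_1$ implies $\theta\le\theta_0\vee\theta_1$ for some $\theta_0,\theta_1\in S'$ with $\mu(\theta_0)\le g_0$ and $\mu(\theta_1)\le g_1$. Isomorphisms are weakly distributive: take $\theta_i=\mu^{-1}(g_i)$. An operation on the underlying set of an algebra $A$ is \emph{compatible} if it preserves all congruences of $A$; basic operations and term operations are compatible.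

\begin{theorem}\label{thm:strong}
Let $|\Omega|\ge\aleph_{\omega+1}$ and let $A$ be an algebra with a compatible ternary operation $d$ such that
\begin{enumerate}
\item[(d1)] $d(x,x,y)=d(x,y,x)=x$ for all $x,y\in A$;
\item[(d2)] for every $\theta\in\operatorname{Con}A$, if $d(x,y,y)\mathrel\theta x$ and $d(y,x,x)\mathrel\theta y$, then $x\mathrel\theta y$.
\end{enumerate}
Then there is no weakly distributive $(\vee,0)$-homomorphism $\mu\colon\operatorname{Con_c}A\to G(\Omega)$ with $\mu\ne0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]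
A majority operation $m$ satisfies (d1), and it satisfies (d2) because $m(x,y,y)=y$. An isomorphism $\operatorname{Con}M\cong\operatorname{Id}G(\Omega)$ restricts to an isomorphism $\operatorname{Con_c}M\cong G(\Omega)\ne\{0\}$, which is weakly distributive and nonzero; this contradicts Theorem~\ref{thm:strong} with $d=m$. For the second statement take $|\Omega|=\aleph_{\omega+1}$. The lattice $\operatorname{Id}G(\Omega)$ is distributive and algebraic, its top element is the principal ideal generated by $\mathbf 1$, and it has $|G(\Omega)|=\aleph_{\omega+1}$ compact elements.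
\end{proof}

Condition (d1) alone says nothing about $A$, since the projection $d(x,y,z)=x$ is compatible and satisfies it on every algebra; (d2) is what remains of the third majority identity. A reader interested only in Theorem~\ref{thm:main} may read $d=m$ and $d(x,y,y)=y$ throughout.

\subsection{The idea, for chains of length two}\label{sub:idea}

The semilattice $G=G(\Omega)$ contains, for each $\xi\in\Omega$, two elements with $a_0^\xi\vee a_1^\xi=\mathbf 1$, and it is otherwise as free as distributivity permits. Suppose that $\mu\colon\operatorname{Con_c}M\to G$ is an isomorphism. Then $D(x,y)=\mu(\Theta(x,y))$ is a $G$-valued distance with the triangle inequality $D(x,z)\le D(x,y)\vee D(y,z)$. Suppose for simplicity that $D(u,v)=\mathbf 1$ for some $u,v$. By (F2), each decomposition $\mathbf 1=a_0^\xi\vee a_1^\xi$ yields a chain from $u$ to $v$ whose steps have lengths bounded alternately by $a_0^\xi$ and $a_1^\xi$.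

Assume that three of these chains have only two steps: $u,z^\xi,v$ with $D(u,z^\xi)\le a_0^\xi$ and $D(z^\xi,v)\le a_1^\xi$ for $\xi\in\{\eta,\kappa,\lambda\}$. Put $\delta_{\eta\kappa}=D(z^\eta,z^\kappa)$. Going from $z^\eta$ to $z^\kappa$ through $u$ or through $v$, and from $u$ to $v$ through both middle points, we obtain
\[
\delta_{\eta\kappa}\le a_0^\eta\vee a_0^\kappa,\qquad \delta_{\eta\kappa}\le a_1^\eta\vee a_1^\kappa,\qquad \mathbf 1\le a_0^\kappa\vee\delta_{\eta\kappa}\vee a_1^\eta,\qquad \mathbf 1\le a_0^\eta\vee\delta_{\eta\kappa}\vee a_1^\kappa .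
\]
Apply a homomorphism $\varphi\colon G\to\{0,1\}$ with $\varphi(\mathbf 1)=1$. If $\varphi(a_0^\eta)=\varphi(a_0^\kappa)=0$, the first relation forces $\varphi(\delta_{\eta\kappa})=0$. If $\varphi(a_0^\kappa)=\varphi(a_1^\eta)=0$, the third forces $\varphi(\delta_{\eta\kappa})=1$. But if $\varphi$ takes the value $1$ at all four generators, these relations leave $\varphi(\delta_{\eta\kappa})$ undetermined. In a sufficiently free $G$ one then hopes to choose the three values independently, $\varphi(\delta_{\eta\kappa})=\varphi(\delta_{\kappa\lambda})=0$ and $\varphi(\delta_{\eta\lambda})=1$, against $\delta_{\eta\lambda}\le\delta_{\eta\kappa}\vee\delta_{\kappa\lambda}$.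

Three things are needed to make this a proof. Homomorphisms prescribed on parts of $G$ that involve different indices must glue; this is the amalgamation lemma of Section~\ref{sec:G}. The element $\delta_{\eta\kappa}$ must not involve the third index $\lambda$; this is arranged in Section~\ref{sec:setup} by a free-set argument, which is where the cardinality of $\Omega$ is spent. And the chains are in general longer than two. Section~\ref{sec:conf} isolates, under the name of $k$-configuration, the properties of a family of chains of length $k$ that the argument uses. Section~\ref{sec:two} makes the triangle argument rigorous for $k=2$, and Sections~\ref{sec:sep} and~\ref{sec:red} use $d$ to turn a $k$-configuration into a $(k-1)$-configuration at the cost of at most two chains. Section~\ref{sec:comp} collects consequences of Theorem~\ref{thm:strong}.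

\section{The semilattice $G(\Omega)$}\label{sec:G}

Start from elements $a_0^\xi,a_1^\xi$ with $a_0^\xi\vee a_1^\xi=\mathbf 1$. For each relation $w\le u\vee v$ adjoin two new elements $r\le u,w$ and $r'\le v,w$ with $w\le r\vee r'$, subject to nothing else, and repeat $\omega$ times. We describe the result through its homomorphisms to $\{0,1\}$. Nothing is lost in this way: in any $(\vee,0)$-semilattice the zero sets of such homomorphisms are exactly the ideals, and if $w\not\le u$ the ideal generated by $u$ gives a homomorphism $\varphi$ with $\varphi(u)=0$ and $\varphi(w)=1$.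

For a $\{0,1\}$-valued map $\varphi$ and a finite subset $U$ of its domain put $\varphi(U)=\max_{\gamma\in U}\varphi(\gamma)$, with $\varphi(\varnothing)=0$. We define sets of symbols $\Gamma_0\subseteq\Gamma_1\subseteq\cdots$ and sets $\mathrm{Val}_n$ of maps $\Gamma_n\to\{0,1\}$. Let $\Gamma_0=\{\mathbf 1\}\cup\{a_0^\xi,a_1^\xi:\xi\in\Omega\}$, and let $\mathrm{Val}_0$ consist of the maps $\varphi$ with
\begin{equation}\label{eq:val0}
\varphi(\mathbf 1)=\max\bigl(\varphi(a_0^\xi),\varphi(a_1^\xi)\bigr)
\end{equation}
for all $\xi\in\Omega$. Given $\Gamma_n$ and $\mathrm{Val}_n$, write $W\le_nU$, for finite $U,W\subseteq\Gamma_n$, if $\varphi(W)\le\varphi(U)$ for all $\varphi\in\mathrm{Val}_n$. The set $\Gamma_{n+1}$ consists of $\Gamma_n$ and new distinct symbols $r_n(U,V,W)$, one for each triple of finite subsets of $\Gamma_n$ with $W\le_nU\cup V$. Such triples come in pairs $(U,V,W)$, $(V,U,W)$. The set $\mathrm{Val}_{n+1}$ consists of the maps $\varphi$ with $\varphi|_{\Gamma_n}\in\mathrm{Val}_n$ such that, for each such triple and $r=r_n(U,V,W)$, $r'=r_n(V,U,W)$,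
\begin{equation}\label{eq:valn}
\varphi(r)\le\varphi(U),\qquad\varphi(r)\le\varphi(W),\qquad\varphi(W)\le\max\bigl(\varphi(r),\varphi(r')\bigr).
\end{equation}
Let $\Gamma=\bigcup_n\Gamma_n$. A \emph{valuation} is a map $\varphi\colon\Gamma\to\{0,1\}$ with $\varphi|_{\Gamma_n}\in\mathrm{Val}_n$ for all $n$, that is, a map satisfying all instances of \eqref{eq:val0} and \eqref{eq:valn}. For finite $U,W\subseteq\Gamma$ let $W\le U$ if $\varphi(W)\le\varphi(U)$ for all valuations $\varphi$. This is a preorder, and $G=G(\Omega)$ is the ordered set of its equivalence classes $[U]$. It is a $(\vee,0)$-semilattice with $[U]\vee[V]=[U\cup V]$ and $0=[\varnothing]$. We write $\gamma$ also for $[\{\gamma\}]$. A valuation $\varphi$ induces the homomorphism $[U]\mapsto\varphi(U)$ from $G$ to $\{0,1\}$, and $\ker\varphi=\{[U]:\varphi(U)=0\}$ is an ideal of $G$.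

\begin{example}\label{ex:level0}
Let $\eta\ne\kappa$. At level $0$ we have $\{a_0^\eta\}\le_0\{a_0^\kappa,a_1^\kappa\}$. The map that is $0$ at $a_0^\eta$ and $1$ at all other symbols of $\Gamma_0$ lies in $\mathrm{Val}_0$, so $a_0^\eta$ is the only symbol of $\Gamma_0$ below $a_0^\eta$; for the same reason $a_0^\eta$ is below neither $a_0^\kappa$ nor $a_1^\kappa$. So $a_0^\eta$ does not split at level $0$. It is split at level $1$ by $r_0(\{a_0^\kappa\},\{a_1^\kappa\},\{a_0^\eta\})$ and $r_0(\{a_1^\kappa\},\{a_0^\kappa\},\{a_0^\eta\})$, two symbols that involve both indices.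
\end{example}

To record which indices a symbol involves, define its \emph{support} recursively: $\operatorname{supp}\mathbf 1=\varnothing$, $\operatorname{supp}a_i^\xi=\{\xi\}$, and $\operatorname{supp}r_n(U,V,W)$ is the union of the supports of the elements of $U\cup V\cup W$. Supports are finite. For $J\subseteq\Omega$ put
\[
\Gamma(J)=\{\gamma\in\Gamma:\operatorname{supp}\gamma\subseteq J\},\qquad G(J)=\{[U]:U\subseteq\Gamma(J)\text{ finite}\}.
\]
Then $G(J)$ is a $(\vee,0)$-subsemilattice of $G$, it grows with $J$, every element of $G$ lies in $G(J)$ for some finite $J$, and $\Gamma(J)\cap\Gamma(J')=\Gamma(J\cap J')$.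

A set $\Delta\subseteq\Gamma$ is \emph{closed} if $\mathbf 1\in\Delta$, if $a_0^\xi\in\Delta\Leftrightarrow a_1^\xi\in\Delta$, and if $r_n(U,V,W)\in\Delta$ implies $U\cup V\cup W\subseteq\Delta$ and $r_n(V,U,W)\in\Delta$. The sets $\Gamma_n$, $\Gamma(J)$ and $\{\mathbf 1,a_0^\xi,a_1^\xi\}$ are closed, and so is the union of a nonempty family of closed sets. A \emph{partial valuation} on a closed set $\Delta$ is a map $\psi\colon\Delta\to\{0,1\}$ that satisfies \eqref{eq:val0} for $a_0^\xi\in\Delta$ and \eqref{eq:valn} for $r_n(U,V,W)\in\Delta$. A closed set that contains $a_0^\xi$ or $r_n(U,V,W)$ contains all symbols of the corresponding condition. Therefore \emph{a map on a union of closed sets is a partial valuation as soon as its restriction to each of them is one}. The next lemma expresses the freeness of $G$.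

\begin{lemma}\label{lem:extend}
Every partial valuation $\psi$ on a closed set $\Delta$ extends to a valuation.
\end{lemma}

\begin{proof}
Let $\varphi=\psi$ on $\Delta$, and define $\varphi$ on $\Gamma_n\setminus\Delta$ by recursion on $n$, keeping $\varphi|_{\Gamma_n}\in\mathrm{Val}_n$. Put $\varphi(a_i^\xi)=\psi(\mathbf 1)$ for $a_i^\xi\notin\Delta$; then \eqref{eq:val0} holds for all $\xi$. For $r=r_n(U,V,W)\in\Delta$, condition \eqref{eq:valn} holds because it holds for $\psi$. For $r\notin\Delta$ put $\varphi(r)=\min(\varphi(U),\varphi(W))$, which gives the first two inequalities. Since $\Delta$ is closed, $r'=r_n(V,U,W)\notin\Delta$ as well, so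
\[
\max\bigl(\varphi(r),\varphi(r')\bigr)=\min\bigl(\varphi(U\cup V),\varphi(W)\bigr)=\varphi(W),
\]
where the last equality holds because $\varphi|_{\Gamma_n}\in\mathrm{Val}_n$ and $W\le_nU\cup V$.
\end{proof}

\begin{proposition}\label{prop:G}
$G(\Omega)$ is a distributive $(\vee,0)$-semilattice with largest element $\mathbf 1\ne0$, and $a_0^\xi\vee a_1^\xi=\mathbf 1$ for all $\xi\in\Omega$. If $\Omega$ is infinite, then $|G(\Omega)|=|\Omega|$.
\end{proposition}

\begin{proof}
The members of $\mathrm{Val}_n$ are the partial valuations on $\Gamma_n$, so by Lemma~\ref{lem:extend} they are exactly the restrictions of valuations, and $\le$ agrees with $\le_n$ on finite subsets of $\Gamma_n$. Let $[W]\le[U]\vee[V]$ and choose $n$ with $U,V,W\subseteq\Gamma_n$. Then $W\le_nU\cup V$, so $r=r_n(U,V,W)$ and $r'=r_n(V,U,W)$ exist, and \eqref{eq:valn} for the two triples gives $r\le[U]$, $r'\le[V]$ and $[W]=r\vee r'$. This is distributivity.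

Condition \eqref{eq:val0} gives $a_0^\xi\vee a_1^\xi=\mathbf 1$. Every symbol is below $\mathbf 1$, by induction on its level, since $r_n(U,V,W)\le[W]$. The constant map $1$ on $\Gamma_0$ extends to a valuation, so $\mathbf 1\ne0$. If $\Omega$ is infinite, then $|\Gamma_n|=|\Omega|$ for all $n$ by induction, so $|G|\le|\Omega|$; and the elements $a_0^\xi$ are pairwise distinct by Example~\ref{ex:level0}, since $\le$ agrees with $\le_0$ on $\Gamma_0$.
\end{proof}

We now translate Lemma~\ref{lem:extend} into the language of ideals. For an ideal $H$ of $G(J)$ define $\chi_H\colon\Gamma(J)\to\{0,1\}$ by $\chi_H(\gamma)=0$ if and only if $\gamma\in H$.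

\begin{lemma}\label{lem:chi}
Let $H$ be an ideal of $G(J)$. Then $\chi_H$ is a partial valuation on $\Gamma(J)$, and $\ker\varphi\cap G(J)=H$ for every valuation $\varphi$ extending $\chi_H$.
\end{lemma}

\begin{proof}
For finite $U\subseteq\Gamma(J)$ we have $\chi_H(U)=0$ if and only if all $\gamma\in U$ lie in $H$, which holds if and only if $[U]\in H$. Hence $[W]\le[U]$ implies $\chi_H(W)\le\chi_H(U)$ for finite $U,W\subseteq\Gamma(J)$. Each instance of \eqref{eq:val0} and \eqref{eq:valn} within $\Gamma(J)$ is of this form, so $\chi_H$ is a partial valuation. Finally, an element of $G(J)$ has the form $[U]$ with $U\subseteq\Gamma(J)$, and $[U]\in\ker\varphi$ if and only if $\chi_H(U)=0$.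
\end{proof}

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $J_i\subseteq\Omega$ for $i$ in an index set $T$, and let $K_i$ be an ideal of $G(J_i)$ such that $K_i\cap G(J_i\cap J_l)=K_l\cap G(J_i\cap J_l)$ for all $i,l\in T$. Then $G$ has an ideal $K$ with $K\cap G(J_i)=K_i$ for all $i\in T$.
\end{lemma}

\begin{proof}
We may assume $T\ne\varnothing$. A symbol $\gamma\in\Gamma(J_i)\cap\Gamma(J_l)=\Gamma(J_i\cap J_l)$ represents an element of $G(J_i\cap J_l)$, so $\chi_{K_i}(\gamma)=\chi_{K_l}(\gamma)$. Thus the maps $\chi_{K_i}$ glue to a map on $\bigcup_i\Gamma(J_i)$, which is a partial valuation by Lemma~\ref{lem:chi}. Extend it to a valuation $\varphi$ by Lemma~\ref{lem:extend} and let $K=\ker\varphi$.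
\end{proof}

\section{Distances, chains and a free set}\label{sec:setup}

From now until the end of Section~\ref{sec:red} we assume that $|\Omega|\ge\aleph_{\omega+1}$, that $A$ and $d$ are as in Theorem~\ref{thm:strong}, and that $\mu\colon\operatorname{Con_c}A\to G=G(\Omega)$ is weakly distributive and nonzero. We derive a contradiction.

\subsection{The distance}

Put $D(x,y)=\mu(\Theta(x,y))$ for $x,y\in A$. For an ideal $I$ of $G$ write $x\equiv y\pmod I$ if $D(x,y)\in I$. This relation is a congruence of $A$: it is the union of the compact congruences $\theta$ with $\mu(\theta)\in I$, which form a directed family, so (F1) applies.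

\begin{lemma}\label{lem:D}
For all elements of $A$ and every ideal $I$ of $G$:
\begin{enumerate}
\item[(D1)] $D(x,x)=0$, $D(x,y)=D(y,x)$ and $D(x,z)\le D(x,y)\vee D(y,z)$;
\item[(D2)] $D\bigl(d(x,y,z),d(x',y',z')\bigr)\le D(x,x')\vee D(y,y')\vee D(z,z')$;
\item[(D3)] $D\bigl(d(x,y,z),x\bigr)\le D(x,y)$ and $D\bigl(d(x,y,z),x\bigr)\le D(x,z)$;
\item[(D4)] if $x\not\equiv y\pmod I$, then $d(x,y,y)\not\equiv x$ or $d(y,x,x)\not\equiv y\pmod I$.
\end{enumerate}
\end{lemma}

\begin{proof}
For (D1) apply $\mu$ to $\Theta(x,x)=0$, $\Theta(x,y)=\Theta(y,x)$ and $\Theta(x,z)\le\Theta(x,y)\vee\Theta(y,z)$. For (D2), the congruence $\Theta(x,x')\vee\Theta(y,y')\vee\Theta(z,z')$ is preserved by $d$, so it contains the pair $(d(x,y,z),d(x',y',z'))$. For (D3) apply (D2) to $x=d(x,x,z)$ and to $x=d(x,y,x)$, which hold by (d1). Property (D4) is (d2) for the congruence $\equiv\pmod I$.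
\end{proof}

It helps to view $z\mapsto d(x,y,z)$ as a projection onto the segment from $x$ to $y$: it does not increase distances, it fixes $x$, and its values lie within $D(x,y)$ of $x$. For a majority operation it also fixes $y$; in general (D4) says that, after exchanging $x$ and $y$ if necessary, it keeps the image of $y$ apart from $x$.

\subsection{The chains}

Since $\mu\ne0$ and compact congruences are finite joins of principal ones, there are $u,v\in A$ with $D(u,v)\ne0$. Let $\xi\in\Omega$. As $\mu(\Theta(u,v))\le\mathbf 1=a_0^\xi\vee a_1^\xi$, weak distributivity gives compact congruences with $\Theta(u,v)\le\theta_0\vee\theta_1$ and $\mu(\theta_i)\le a_i^\xi$, and (F2) gives a chain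
\[
u=z_0^\xi,\ z_1^\xi,\ \dots,\ z_{n(\xi)}^\xi=v\qquad\text{with}\qquad D(z_i^\xi,z_{i+1}^\xi)\le a^\xi_{\varepsilon(i)}.
\]
This is the only use of weak distributivity, and it cannot be dropped: for a two-element majority algebra $M$, sending the two elements of $\operatorname{Con_c}M$ to $0$ and $\mathbf 1$ defines a nonzero homomorphism into $G$.

Since $\aleph_{\omega+1}$ is regular and uncountable, the function $\xi\mapsto n(\xi)$ is constant on some $\Omega'\subseteq\Omega$ with $|\Omega'|=\aleph_{\omega+1}$. A chain can be lengthened by repeating $v$. So there is $n\ge3$ such that the chains for all $\xi\in\Omega'$ have length exactly $n$. Put $N=2n-1$.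

For $J\subseteq\Omega'$ let $A(J)$ be the closure under $d$ of $\{u,v\}\cup\{z_i^\xi:\xi\in J,\ i\le n\}$. It grows with $J$ and is countable for finite $J$. A \emph{polynomial over $A(J)$} is a composition of maps $z\mapsto d(c,c',z)$ with $c,c'\in A(J)$. Such a polynomial $f$ maps $A(J')$ into $A(J\cup J')$, and $D(f(z),f(z'))\le D(z,z')$ by (D2).

\subsection{The free set}

We would like distances between elements of $A(J)$ to lie in $G(J)$. Nothing forces this, since $\mu$ is arbitrary. But the distances in $A(J)$ involve only countably many indices, and on a large index set this allows us to select $N$ indices that do not interfere with one another.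

\begin{lemma}[Kuratowski-type lemma]\label{lem:free}
Let $l\ge1$, let $|S|\ge\aleph_l$, and let $\Phi$ map finite subsets of $S$ to countable subsets of $S$. Then there is $X\subseteq S$ with $|X|=l$ and $\xi\notin\Phi(X\setminus\{\xi\})$ for all $\xi\in X$.
\end{lemma}

\begin{proof}
For $l=1$ take $X=\{\xi\}$ with $\xi\notin\Phi(\varnothing)$. For the step from $l$ to $l+1$ let $|S|\ge\aleph_{l+1}$. Choose $T_0\subseteq S$ with $|T_0|=\aleph_l$, let $T_{j+1}$ be the union of $T_j$ and all $\Phi(J)$ with $J\subseteq T_j$ finite, and let $T=\bigcup_jT_j$. Then $|T|=\aleph_l$ and $\Phi(J)\subseteq T$ for all finite $J\subseteq T$. Pick $\xi\in S\setminus T$, and apply the induction hypothesis to $T$ and the map $J\mapsto\Phi(J\cup\{\xi\})\cap T$ to obtain $X'\subseteq T$ with $|X'|=l$. Let $X=X'\cup\{\xi\}$. For $\eta\in X'$ we have $\eta\notin\Phi((X'\setminus\{\eta\})\cup\{\xi\})=\Phi(X\setminus\{\eta\})$, and $\xi\notin T\supseteq\Phi(X')$.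
\end{proof}

For each pair $x,y\in A$ fix a finite set $s(x,y)\subseteq\Omega$ with $D(x,y)\in G(s(x,y))$, and put $F(J)=\bigcup_{x,y\in A(J)}s(x,y)$. This set grows with $J$ and is countable for finite $J$. Apply Lemma~\ref{lem:free} to $S=\Omega'$, $\Phi(J)=F(J)\cap\Omega'$ and $l=N$, and \emph{fix} the resulting set $X\subseteq\Omega'$ with $|X|=N$. The indices outside $X$ play no further role, and we absorb them into the notation:
\[
G[E]=G\bigl((\Omega\setminus X)\cup E\bigr)\qquad(E\subseteq X).
\]
If $E\subseteq X$ and $\xi\in X\setminus E$, then $F(E)\subseteq F(X\setminus\{\xi\})\not\ni\xi$. Hence $F(E)\subseteq(\Omega\setminus X)\cup E$, which means that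
\begin{equation}\label{eq:local}
x,y\in A(E),\ E\subseteq X\quad\Longrightarrow\quad D(x,y)\in G[E].
\end{equation}

\begin{remark}
The size $N$ of $X$ depends on $n$, which is known only after the chains are chosen, so $\Omega'$ must have at least $\aleph_{l}$ elements for an $l$ that is not bounded in advance. With $|\Omega|=\aleph_\omega$ the argument breaks down, since each set $\{\xi:n(\xi)\le n\}$, $n\ge3$, could have size $\aleph_n<\aleph_{2n-1}$. The cardinality of $\Omega$ is not used again.
\end{remark}

\noindent\textbf{Notation.} We write $BE$ for $B\cup E$, $B\eta\kappa$ for $B\cup\{\eta,\kappa\}$, and so on. For $K\subseteq G$ and $E\subseteq X$, the \emph{trace} of $K$ on $E$ is $K|_E=K\cap G[E]$. The ideal of $G$ generated by a list of subsets and elements is denoted by $\langle\,\cdot\,\rangle$. Since $((\Omega\setminus X)\cup E)\cap((\Omega\setminus X)\cup E')=(\Omega\setminus X)\cup(E\cap E')$, Lemma~\ref{lem:amalg} takes the following form.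
\begin{enumerate}
\item[(Am)] If $E_i\subseteq X$ and $K_i$ are ideals of $G[E_i]$ with $K_i|_{E_i\cap E_l}=K_l|_{E_i\cap E_l}$ for all $i,l$, then $G$ has an ideal $K$ with $K|_{E_i}=K_i$ for all $i$.
\end{enumerate}

\section{Configurations}\label{sec:conf}

A chain is shortened by declaring its first step to be zero, that is, by working modulo a larger ideal $I$. The new endpoints are built from some of the chains, whose indices then pass into a set $B$ of parameters. The lengths of the new steps are bounded by elements $b_0^\eta,b_1^\eta$ that are no longer generators of $G$, so we must say which feature of the generators they inherit. The feature is independence: for each free index $\kappa$ one may put $b_0^\kappa$ or $b_1^\kappa$ into an ideal, as one pleases, without disturbing its trace on the other indices.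

\begin{definition}\label{def:conf}
Let $k\ge2$. A \emph{$k$-configuration} consists of a partition $X=B\sqcup Y$, an ideal $I$ of $G$, elements $p,q\in A(B)$ and, for every $\eta\in Y$, elements $t_0^\eta,\dots,t_k^\eta\in A(B\eta)$ and $b_0^\eta,b_1^\eta\in G[B\eta]$, subject to the conditions below. For $E\subseteq Y$, an ideal $H$ of $G[BE]$ is called \emph{admissible} if $H|_B=I|_B$ and $H\supseteq I|_{B\eta}$ for all $\eta\in E$.
\begin{enumerate}
\item[(C1)] $D(p,q)\notin I$.
\item[(C2)] For all $\eta\in Y$: $t_0^\eta\equiv p$ and $t_k^\eta\equiv q\pmod I$, and $D(t_i^\eta,t_{i+1}^\eta)\in\langle I,b^\eta_{\varepsilon(i)}\rangle$ for $0\le i<k$.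
\item[(C3)] For pairwise disjoint $E,Y_0,Y_1\subseteq Y$ and every admissible ideal $H$ of $G[BE]$, there is an ideal $K\supseteq I$ of $G$ with $K|_{BE}=H$ that contains $b_0^\kappa$ for $\kappa\in Y_0$ and $b_1^\kappa$ for $\kappa\in Y_1$.
\end{enumerate}
\end{definition}

We say that the step from $t_i^\eta$ to $t_{i+1}^\eta$ has \emph{color} $\varepsilon(i)$. By (C2) and (D1), $D(p,t_1^\eta)\in\langle I,b_0^\eta\rangle$. An ideal $K\supseteq I$ containing both $b_0^\kappa$ and $b_1^\kappa$ contains $D(p,q)$; this is why $Y_0$ and $Y_1$ are disjoint in (C3). Admissibility asks for $H\supseteq I|_{B\eta}$ for single indices $\eta$ only, although the conclusion of (C3) gives $H\supseteq I|_{BE}$. The weak form is deliberate: for an ideal produced by (Am), only such traces can be checked.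

The ideal $H=I|_{BE}$ is admissible, and the ideal $K$ that (C3) provides for it satisfies $K|_{BE}\subseteq I$. This gives the special case that we use most.
\begin{enumerate}
\item[(R)] For pairwise disjoint $E,Y_0,Y_1\subseteq Y$,
$\ \bigl\langle I,\ b_0^\kappa\ (\kappa\in Y_0),\ b_1^\kappa\ (\kappa\in Y_1)\bigr\rangle\big|_{BE}=I|_{BE}$.
\end{enumerate}

\noindent\textbf{Reversal.} Replace $p,q,t_i^\eta$ by $q,p,t_{k-i}^\eta$ and, if $k$ is even, interchange $b_0^\eta$ and $b_1^\eta$ for all $\eta\in Y$. The $i$th step of a reversed chain is the old step of color $\varepsilon(k-1-i)$, which equals $\varepsilon(i)$ for odd $k$ and $1-\varepsilon(i)$ for even $k$; so (C2) holds. Condition (C3) is invariant under interchanging all $b_0^\eta$ with $b_1^\eta$, because $Y_0$ and $Y_1$ can be interchanged. The result is a $k$-configuration with the same $B$, $Y$, $I$.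

\begin{lemma}\label{lem:start}
There is an $n$-configuration with $B=\varnothing$ and $Y=X$.
\end{lemma}

\begin{proof}
Let $I=\{0\}$, $p=u$, $q=v$, $t_i^\eta=z_i^\eta$ and $b_i^\eta=a_i^\eta$. Conditions (C1) and (C2) hold by the choice of $u$, $v$ and the chains. For (C3) let $H$ be an admissible ideal of $G[E]=G(J)$, where $J=(\Omega\setminus X)\cup E$. Then $H|_\varnothing=\{0\}$, and $0\ne\mathbf 1\in G[\varnothing]$, so $\chi_H(\mathbf 1)=1$. The indices $\kappa\in Y_0\cup Y_1$ lie outside $J$, so we may extend $\chi_H$ by $\psi(a_j^\kappa)=0$ and $\psi(a_{1-j}^\kappa)=1$ for $\kappa\in Y_j$. The map $\psi$ is a partial valuation on $\Gamma(J)$ and on each set $\{\mathbf 1,a_0^\kappa,a_1^\kappa\}$, hence on their union. Extend it to a valuation $\varphi$ by Lemma~\ref{lem:extend}. Then $K=\ker\varphi$ contains $a_j^\kappa$ for $\kappa\in Y_j$, and $K|_E=H$ by Lemma~\ref{lem:chi}.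
\end{proof}

\section{Chains of length two}\label{sec:two}

We carry out the triangle argument of Section~\ref{sub:idea}; the operation $d$ is not needed for it. We want ideals on the three sides $B\eta\kappa$, $B\kappa\lambda$, $B\eta\lambda$ of a triangle, two of which contain the distance $\delta$ between the middle points while the third does not, and which agree at the vertices $B\eta$, $B\kappa$, $B\lambda$. The difficulty is that an ideal containing $\delta_{\eta\kappa}$ may have a trace on $B\eta$ larger than $I|_{B\eta}$. We bound this trace by an ideal $L_\eta$ that depends on $\eta$ alone, and we use $L_\eta$ as the common trace at the vertex.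

\begin{lemma}\label{lem:two}
There is no $2$-configuration with $|Y|\ge3$.
\end{lemma}

\begin{proof}
Suppose there is one. For $\eta\in Y$ put $t^\eta=t_1^\eta$, $\alpha^\eta=D(p,t^\eta)$ and $\beta^\eta=D(t^\eta,q)$. By \eqref{eq:local} and (C2),
\[
\alpha^\eta,\beta^\eta\in G[B\eta],\qquad\alpha^\eta\in\langle I,b_0^\eta\rangle,\qquad\beta^\eta\in\langle I,b_1^\eta\rangle .
\]
For $\eta\ne\kappa$ put $\delta_{\eta\kappa}=D(t^\eta,t^\kappa)\in G[B\eta\kappa]$; then $\delta_{\eta\kappa}\le\alpha^\eta\vee\alpha^\kappa$ and $\delta_{\eta\kappa}\le\beta^\eta\vee\beta^\kappa$. Define the ideal $L_\eta$ of $G[B\eta]$ and the ideals $K^1_{\eta\kappa}\subseteq K^0_{\eta\kappa}$ of $G[B\eta\kappa]$ by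
\[
L_\eta=\langle I,\alpha^\eta\rangle|_{B\eta}\cap\langle I,\beta^\eta\rangle|_{B\eta},\qquad
K^0_{\eta\kappa}=\langle I,L_\eta,L_\kappa,\delta_{\eta\kappa}\rangle|_{B\eta\kappa},\qquad
K^1_{\eta\kappa}=\langle I,L_\eta,L_\kappa\rangle|_{B\eta\kappa}.
\]

\emph{Step 1: for $\kappa\ne\eta$,}
\[
\langle I,\alpha^\eta,\alpha^\kappa\rangle|_{B\eta}\subseteq\langle I,\alpha^\eta\rangle\qquad\text{and}\qquad\langle I,\beta^\eta,\beta^\kappa\rangle|_{B\eta}\subseteq\langle I,\beta^\eta\rangle .
\]
Let $H=\langle I,\alpha^\eta\rangle|_{B\eta}$. It contains $I|_{B\eta}$, and $H|_B\subseteq\langle I,b_0^\eta\rangle|_B=I|_B$ by (R) with $E=\varnothing$; so $H$ is admissible for $E=\{\eta\}$. By (C3) there is an ideal $K\supseteq I$ with $b_0^\kappa\in K$ and $K|_{B\eta}=H$. It contains $\alpha^\eta\in H$ and $\alpha^\kappa\in\langle I,b_0^\kappa\rangle$, so $\langle I,\alpha^\eta,\alpha^\kappa\rangle|_{B\eta}\subseteq K|_{B\eta}=H$. The second inclusion is the same argument with $\beta$ and $b_1$ in place of $\alpha$ and $b_0$.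

\emph{Step 2: $K^0_{\eta\kappa}$ and $K^1_{\eta\kappa}$ have trace $L_\eta$ on $B\eta$ and trace $L_\kappa$ on $B\kappa$.} The generators of $\langle I,L_\eta,L_\kappa,\delta_{\eta\kappa}\rangle$ lie in $\langle I,\alpha^\eta,\alpha^\kappa\rangle$ and in $\langle I,\beta^\eta,\beta^\kappa\rangle$. By Step 1, $K^0_{\eta\kappa}|_{B\eta}\subseteq L_\eta$. Together with $L_\eta\subseteq K^1_{\eta\kappa}\subseteq K^0_{\eta\kappa}$ this gives the traces on $B\eta$, and the definitions are symmetric in $\eta$ and $\kappa$.

\emph{Step 3: $\delta_{\eta\kappa}\notin K^1_{\eta\kappa}$.} Since $L_\eta\subseteq\langle I,\beta^\eta\rangle$ and $L_\kappa\subseteq\langle I,\alpha^\kappa\rangle$, we have $K^1_{\eta\kappa}\subseteq\langle I,b_0^\kappa,b_1^\eta\rangle$. If $\delta_{\eta\kappa}\in K^1_{\eta\kappa}$, then $D(p,q)\le\alpha^\kappa\vee\delta_{\eta\kappa}\vee\beta^\eta\in\langle I,b_0^\kappa,b_1^\eta\rangle$. As $D(p,q)\in G[B]$, property (R) with $E=\varnothing$, $Y_0=\{\kappa\}$, $Y_1=\{\eta\}$ gives $D(p,q)\in I$, against (C1).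

\emph{Step 4: the triangle.} Take distinct $\eta,\kappa,\lambda\in Y$. The sets $B\eta\kappa$, $B\kappa\lambda$, $B\eta\lambda$ meet pairwise in $B\kappa$, $B\eta$, $B\lambda$, and there the ideals $K^0_{\eta\kappa}$, $K^0_{\kappa\lambda}$, $K^1_{\eta\lambda}$ agree by Step 2. By (Am) some ideal $K$ of $G$ has these three traces. Then $\delta_{\eta\kappa},\delta_{\kappa\lambda}\in K$, so $\delta_{\eta\lambda}\le\delta_{\eta\kappa}\vee\delta_{\kappa\lambda}$ lies in $K|_{B\eta\lambda}=K^1_{\eta\lambda}$, against Step 3.
\end{proof}

\section{A separating polynomial}\label{sec:sep}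

When we enlarge $I$ by the first step of the chain with index $\eta$, the new generator lies in $\langle I,b_0^\eta\rangle$, and (R) shows that it leaves traces unchanged on sets that avoid $\eta$. To control its trace on $B\eta$ we need it to be small for a second reason, in terms of another index $\xi$. We achieve this by mapping the whole picture by a polynomial $f$ whose range has diameter in $\langle I,b_\sigma^\xi\rangle$ for some color $\sigma$, but which still separates the endpoints.

\begin{example}\label{ex:sep}
Let $A$ be a lattice and $d=m$ as in \eqref{eq:median}; note that $m(x,y,z)=x\vee(y\wedge z)$ for $x\le y$. Suppose $p=t_0^\xi\le t_1^\xi\le\dots\le t_k^\xi=q$. By (C1) there is $j$ with $t_j^\xi\not\equiv t_{j+1}^\xi\pmod I$. The polynomial $f(z)=m(t_j^\xi,t_{j+1}^\xi,z)$ has $f(p)=t_j^\xi$ and $f(q)=t_{j+1}^\xi$, and its range lies in the interval $[t_j^\xi,t_{j+1}^\xi]$.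
\end{example}

Without an order, the projection onto the segment from $t_j^\xi$ to $t_{j+1}^\xi$ need not send $p$ and $q$ to the endpoints. We therefore compose two projections. The first varies along the chain and fixes one endpoint while the image of the other moves; the second is the projection onto a step in which this image jumps.

\begin{lemma}\label{lem:sep}
In a $k$-configuration assume that $q_1=d(p,q,q)\not\equiv p\pmod I$, and let $\xi\in Y$. Then there are $\sigma\in\{0,1\}$ and a polynomial $f$ over $A(B\xi)$ such that $f(p)\not\equiv f(q_1)\pmod I$ and $D(f(z),f(z'))\in\langle I,b_\sigma^\xi\rangle$ for all $z,z'\in A$.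
\end{lemma}

\begin{proof}
All congruences are modulo $I$. Let $\tau_j=d(p,q,t_j^\xi)\in A(B\xi)$. By (C2) and (D2), $\tau_0\equiv d(p,q,p)=p$, $\tau_k\equiv q_1$, and $D(\tau_j,\tau_{j+1})\in\langle I,b^\xi_{\varepsilon(j)}\rangle$. By (D4) we can write $\{p,q_1\}=\{a,a'\}$ with $d(a,a',a')\not\equiv a$. Put $g_j(z)=d(a,\tau_j,z)$ and $e_j=g_j(a')\in A(B\xi)$, and note that $g_j(a)=a$ for all $j$. One of $\tau_0,\tau_k$ is congruent to $a$ and the other to $a'$. If $\tau_j\equiv a$, then $e_j\equiv d(a,a,a')=a$; if $\tau_j\equiv a'$, then $e_j\equiv d(a,a',a')\not\equiv a$. So $e_0\not\equiv e_k$, and $e_j\not\equiv e_{j+1}$ for some $j<k$. Fix such a $j$ and put $\sigma=\varepsilon(j)$; then $D(e_j,e_{j+1})\le D(\tau_j,\tau_{j+1})\in\langle I,b_\sigma^\xi\rangle$.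

By (D4) write $\{e_j,e_{j+1}\}=\{x,y\}$ with $d(x,y,y)\not\equiv x$, and let $h(z)=d(x,y,z)$. Then $h(x)=x\not\equiv h(y)$, that is, $hg_j(a')\not\equiv hg_{j+1}(a')$, whereas $hg_j(a)=h(a)=hg_{j+1}(a)$. So $hg_j(a')$ and $hg_{j+1}(a')$ are not both congruent to $h(a)$, and one of the polynomials $f=hg_j$, $f=hg_{j+1}$ satisfies $f(a)\not\equiv f(a')$. By (D3), $D(h(z),x)\le D(x,y)$ for all $z$, so $D(f(z),f(z'))\le D(x,y)\in\langle I,b_\sigma^\xi\rangle$.
\end{proof}

\section{Shortening the chains}\label{sec:red}

Apply $f$ to the chains. If this already collapses the first step of every chain modulo $I$, the chains are shorter and we are done. Otherwise we enlarge $I$ by elements $s^\eta\in\langle I,b_0^\eta\rangle$, the lengths of the first steps. The new chain begins with a step of old color $1$, so its bound of new color $0$ satisfies $b_0'^\eta\in\langle I,b_1^\eta\rangle$. The new (C3) asks for an ideal containing both $s^\kappa$ and $b_0'^\kappa$, and the old (C3) cannot supply it directly, since it never provides $b_0^\kappa$ and $b_1^\kappa$ together. Amalgamation can,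 provided that the two elements live on different index sets $B\xi\kappa$ and $B\zeta\kappa$ and both are invisible on the intersection $B\kappa$. For $s^\kappa$ this is guaranteed by $f$. For $b_0'^\kappa$ we use the index $\zeta$ of a chain whose first step, from $p$ to $y=t_1^\zeta$, is \emph{not} collapsed: we replace the target $q$ by $d(p,q,y)$ and project the chains onto the short segment from $p$ to $y$, as in the proof of distributivity in Section~\ref{sec:intro}. The projected chain $d(p,t_j^\eta,y)$ cannot be used from its start, because its first step involves $\zeta$. The first two points must be modified.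

\begin{example}\label{ex:three}
Let $A$ be a lattice, $d=m$, $k=3$, $p\le t_1\le t_2\le q$ the chain with index $\eta$, and $p\le y\le q$. Consider the chain
\[
p,\qquad c_1=m(t_1,t_2,p)=t_1,\qquad c_2=m(t_1,t_2,y)=t_1\vee(t_2\wedge y),\qquad c_3=m(p,q,y)=y .
\]
The first step does not involve $\zeta$ and has color $0$. The second step vanishes modulo $\langle I,b_1^\eta\rangle$, where $t_2\equiv t_1$, and also modulo $\langle I,b_0^\zeta\rangle$, where $y\equiv p$. The third vanishes modulo $\langle I,b_0^\eta\rangle$, where $t_1\equiv p$ and $t_2\equiv q$, so that $c_2\equiv p\vee(q\wedge y)=y$. Once the image under $f$ of the first step is declared zero, $f(c_1),f(c_2),f(c_3)$ is a chain of length two from $f(p)$ to $f(y)$.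
\end{example}

\begin{lemma}\label{lem:red}
Let $k\ge3$. If there is a $k$-configuration with $|Y|\ge3$, then there is a $(k-1)$-configuration whose set $Y'$ of free indices satisfies $|Y'|\ge|Y|-2$.
\end{lemma}

\begin{proof}
By (C1) and (D4), $d(p,q,q)\not\equiv p$ or $d(q,p,p)\not\equiv q\pmod I$. After reversal we may assume that $q_1=d(p,q,q)\not\equiv p\pmod I$. Fix $\xi\in Y$ and take $f$ and $\sigma$ from Lemma~\ref{lem:sep}. The data of the new configuration carry primes.

\medskip
\noindent\textbf{Case 1: $f(d(p,q,t_1^\zeta))\equiv f(p)\pmod I$ for all $\zeta\in Y\setminus\{\xi\}$.} Let $B'=B\xi$, $Y'=Y\setminus\{\xi\}$, $I'=I$, $p'=f(p)$, $q'=f(q_1)$ and, for $\eta\in Y'$,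
\[
t'^\eta_i=f(d(p,q,t^\eta_{i+1}))\quad(0\le i\le k-1),\qquad b'^\eta_0=b_1^\eta,\qquad b'^\eta_1=b_0^\eta .
\]
Then $p',q'\in A(B')$, $t'^\eta_i\in A(B'\eta)$ and $b'^\eta_j\in G[B'\eta]$. Condition (C1) is part of Lemma~\ref{lem:sep}. In (C2), $t'^\eta_0\equiv p'$ is the case assumption, $t'^\eta_{k-1}\equiv f(d(p,q,q))=q'$ follows from $t_k^\eta\equiv q$, and $D(t'^\eta_i,t'^\eta_{i+1})\le D(t^\eta_{i+1},t^\eta_{i+2})\in\langle I,b^\eta_{\varepsilon(i+1)}\rangle=\langle I,b'^\eta_{\varepsilon(i)}\rangle$. For (C3) let $E,Y_0,Y_1\subseteq Y'$ be pairwise disjoint and let $H$ be an ideal of $G[B\xi E]$ that is admissible for the new data. From $H|_{B\xi}=I|_{B\xi}$ we get $H|_B=I|_B$ and $H\supseteq I|_{B\xi}$, and $H\supseteq I|_{B\xi\eta}\supseteq I|_{B\eta}$ for $\eta\in E$. So $H$ is admissible for the old data and the set $E\xi$, and the old (C3) for the triple $(E\xi,Y_1,Y_0)$ gives the required ideal.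

\medskip
\noindent\textbf{Case 2: there is $\zeta\in Y\setminus\{\xi\}$ with $f(d(p,q,y))\not\equiv f(p)\pmod I$, where $y=t_1^\zeta$.} Recall that $y\in A(B\zeta)$ and $D(p,y)\in\langle I,b_0^\zeta\rangle$.

\emph{The new data.} Let $B'=B\xi\zeta$, $Y'=Y\setminus\{\xi,\zeta\}$, $p'=f(p)$ and $q'=f(d(p,q,y))$; both elements lie in $A(B')$. For $\eta\in Y'$ put
\[
c_1^\eta=d(t_1^\eta,t_2^\eta,p),\qquad c_2^\eta=d(t_1^\eta,t_2^\eta,y),\qquad c_j^\eta=d(p,t_j^\eta,y)\quad(3\le j\le k).
\]
Then $c_1^\eta\in A(B\eta)$ and $c_j^\eta\in A(B\zeta\eta)$ for all $j$. Put $t'^\eta_i=f(c^\eta_{i+1})\in A(B'\eta)$ for $0\le i\le k-1$, and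
\[
s^\eta=D\bigl(f(p),f(c_1^\eta)\bigr),\qquad
b'^\eta_0=\bigvee_{\substack{1\le j<k\\ j\text{ odd}}}D(c^\eta_j,c^\eta_{j+1}),\qquad
b'^\eta_1=\bigvee_{\substack{1\le j<k\\ j\text{ even}}}D(c^\eta_j,c^\eta_{j+1}),
\]
and $I'=\langle I,\ s^\eta\ (\eta\in Y')\rangle$. By \eqref{eq:local},
\begin{equation}\label{eq:where}
s^\eta\in G[B\xi\eta],\qquad b'^\eta_0,\,b'^\eta_1\in G[B\zeta\eta],
\end{equation}
and both semilattices are contained in $G[B'\eta]$. The bounds $b'^\eta_j$ are defined without $f$ so that they do not involve $\xi$.

\emph{Estimates.} We claim that for $\eta\in Y'$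
\begin{equation}\label{eq:est}
s^\eta\in\langle I,b_0^\eta\rangle\cap\langle I,b_\sigma^\xi\rangle,\qquad
b'^\eta_0\in\langle I,b_1^\eta\rangle\cap\langle I,b_0^\zeta\rangle,\qquad
b'^\eta_1\in\langle I,b_0^\eta\rangle .
\end{equation}
Drop the superscript $\eta$ on $t_j$ and $c_j$.
\begin{itemize}
\item By (D3), $D(c_1,t_1)\le D(t_1,p)$, so $s^\eta\le D(p,c_1)\le D(p,t_1)\in\langle I,b_0^\eta\rangle$. Lemma~\ref{lem:sep} gives $s^\eta\in\langle I,b_\sigma^\xi\rangle$.
\item For $j=1$: by (D2), $D(c_1,c_2)\le D(p,y)\in\langle I,b_0^\zeta\rangle$. By (D3), $D(c_1,t_1)$ and $D(c_2,t_1)$ are at most $D(t_1,t_2)$, so $D(c_1,c_2)\le D(t_1,t_2)\in\langle I,b_1^\eta\rangle$.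
\item For $j=2$: by (D2), $D(c_2,c_3)\le D(t_1,p)\vee D(t_2,t_3)\in\langle I,b_0^\eta\rangle$. Here $k\ge3$ is used.
\item For $3\le j<k$: by (D2), $D(c_j,c_{j+1})\le D(t_j,t_{j+1})\in\langle I,b^\eta_{\varepsilon(j)}\rangle$. By (D3), $D(c_j,p)$ and $D(c_{j+1},p)$ are at most $D(p,y)$, so $D(c_j,c_{j+1})\le D(p,y)\in\langle I,b_0^\zeta\rangle$.
\end{itemize}
Thus all terms with odd $j$ lie in $\langle I,b_1^\eta\rangle\cap\langle I,b_0^\zeta\rangle$ and all terms with even $j$ lie in $\langle I,b_0^\eta\rangle$, which proves \eqref{eq:est}.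

\emph{Condition (C2).} We have $D(p',t'^\eta_0)=s^\eta\in I'$ and $D(t'^\eta_{k-1},q')\le D(d(p,t_k^\eta,y),d(p,q,y))\le D(t_k^\eta,q)\in I$. Moreover $D(t'^\eta_i,t'^\eta_{i+1})\le D(c^\eta_{i+1},c^\eta_{i+2})\le b'^\eta_{\varepsilon(i)}$, since $j=i+1$ is odd exactly when $i$ is even.

\emph{Condition (C1).} By \eqref{eq:est}, $I'\subseteq\langle I,\ b_0^\eta\ (\eta\in Y')\rangle$, so (R) for the triple $(\{\xi,\zeta\},Y',\varnothing)$ gives
\begin{equation}\label{eq:Iprime}
I'|_{B'}=I|_{B'}.
\end{equation}
Now $D(p',q')\in G[B']$ by \eqref{eq:local} and $D(p',q')\notin I$ by the case assumption, so $D(p',q')\notin I'$.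

\emph{Condition (C3).} Let $E,Y_0,Y_1\subseteq Y'$ be pairwise disjoint and let $H$ be an ideal of $G[B'E]$ with $H|_{B'}=I'|_{B'}$ and $H\supseteq I'|_{B'\eta}$ for $\eta\in E$. By \eqref{eq:Iprime}, the traces of $H$ on $B\xi$, $B\zeta$ and $B$ are those of $I$. For $\eta\in E$ we have $s^\eta\in H$ and $I|_{B\eta}\subseteq H$. We first handle the indices in $Y_0$ by amalgamation and then the remaining indices by the old (C3).

For $\kappa\in Y_0$ put
\[
P_\kappa=\langle I,s^\kappa\rangle|_{B\xi\kappa},\qquad Q_\kappa=\langle I,b'^\kappa_0\rangle|_{B\zeta\kappa}.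
\]
By \eqref{eq:where}, $s^\kappa\in P_\kappa$ and $b'^\kappa_0\in Q_\kappa$. By \eqref{eq:est} and (R), each time with one index in $E$ and another index supplying the generator,
\[
\begin{aligned}
P_\kappa|_{B\xi}&\subseteq\langle I,b_0^\kappa\rangle|_{B\xi}=I|_{B\xi},&\qquad P_\kappa|_{B\kappa}&\subseteq\langle I,b_\sigma^\xi\rangle|_{B\kappa}=I|_{B\kappa},\\
Q_\kappa|_{B\zeta}&\subseteq\langle I,b_1^\kappa\rangle|_{B\zeta}=I|_{B\zeta},&\qquad Q_\kappa|_{B\kappa}&\subseteq\langle I,b_0^\zeta\rangle|_{B\kappa}=I|_{B\kappa}.
\end{aligned}
\]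
Since $P_\kappa\supseteq I|_{B\xi\kappa}$ and $Q_\kappa\supseteq I|_{B\zeta\kappa}$, these four traces equal the traces of $I$, and so do the traces on $B$. Consider the family consisting of $H$ on $B\xi\zeta E$, the $P_\kappa$ on $B\xi\kappa$ and the $Q_\kappa$ on $B\zeta\kappa$, for $\kappa\in Y_0$. For $\kappa\ne\kappa'$ the index sets intersect in $B\xi$ (for $H,P_\kappa$ and for $P_\kappa,P_{\kappa'}$), in $B\zeta$ (for $H,Q_\kappa$ and for $Q_\kappa,Q_{\kappa'}$), in $B\kappa$ (for $P_\kappa,Q_\kappa$) and in $B$ (for $P_\kappa,Q_{\kappa'}$). In each case both ideals have the trace of $I$. By (Am) there is an ideal $K_1$ of $G$ with traces $H$, $P_\kappa$, $Q_\kappa$ on the respective sets.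

The ideal $K_1$ need not contain $I$; the old (C3) repairs this. Let $E_1=\{\xi,\zeta\}\cup E\cup Y_0$ and $H_1=K_1|_{BE_1}$, so that $H_1$ contains $H$ and all $P_\kappa$, $Q_\kappa$. The ideal $H_1$ is admissible for the old data: $H_1|_B=H|_B=I|_B$, and $I|_{B\eta}$ is contained in $H$ for $\eta\in\{\xi,\zeta\}\cup E$ and in $P_\eta$ for $\eta\in Y_0$. Let $O=Y'\setminus(E\cup Y_0)\supseteq Y_1$. The old (C3) for the triple $(E_1,O,\varnothing)$ gives an ideal $K\supseteq I$ with $K|_{BE_1}=H_1$ and $b_0^\eta\in K$ for $\eta\in O$. It has the required properties.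
\begin{itemize}
\item Since $B'E\subseteq BE_1$, we have $K|_{B'E}=H_1|_{B'E}=K_1|_{B'E}=H$.
\item The element $s^\eta$ lies in $H\subseteq K$ for $\eta\in E$, in $P_\eta\subseteq K$ for $\eta\in Y_0$, and in $\langle I,b_0^\eta\rangle\subseteq K$ for $\eta\in O$. Hence $I'\subseteq K$.
\item We have $b'^\kappa_0\in Q_\kappa\subseteq K$ for $\kappa\in Y_0$, and $b'^\kappa_1\in\langle I,b_0^\kappa\rangle\subseteq K$ for $\kappa\in Y_1$.
\end{itemize}
So the new data form a $(k-1)$-configuration with $|Y'|=|Y|-2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]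
Suppose that $\mu$ exists. Lemma~\ref{lem:start} gives an $n$-configuration with $|Y|=N=2n-1$. After $i$ applications of Lemma~\ref{lem:red} we have an $(n-i)$-configuration with $|Y|\ge2n-1-2i$. For $i\le n-3$ we have $n-i\ge3$ and $|Y|\ge5$, so the lemma applies again. For $i=n-2$ we obtain a $2$-configuration with $|Y|\ge3$, which contradicts Lemma~\ref{lem:two}.
\end{proof}

\section{Wider classes of algebras and of semilattices}\label{sec:comp}

Throughout this section $|\Omega|\ge\aleph_{\omega+1}$.

\subsection{Compatible majority operations and Hilbert algebras}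

The deduction of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong} used only that $m$ is a compatible majority operation. So $\operatorname{Id}G(\Omega)$ is not the congruence lattice of any algebra with a compatible majority operation. In particular it is not the congruence lattice of an algebra with a majority term, nor, by \eqref{eq:median}, of an algebra with compatible lattice operations, where no bounds are assumed. This includes Wehrung's theorem mentioned in Section~\ref{sec:intro}.

Theorem~\ref{thm:strong} also covers Hilbert algebras. A \emph{Hilbert algebra} is an algebra $(H;\to,1)$ satisfying $x\to(y\to x)=1$ and $(x\to(y\to z))\to((x\to y)\to(x\to z))=1$, in which $x\to y=y\to x=1$ implies $x=y$. It is ordered by $x\le y\Leftrightarrow x\to y=1$, and it satisfies the standard rules $x\to x=x\to1=1$, $1\to x=x$, $y\to(y\to x)=y\to x$ and $y\le(y\to x)\to x$. Hilbert algebras form a variety, by a theorem of Diego, so their quotients are Hilbert algebras. Let $d$ be the term operation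
\[
d(x,y,z)=(y\to(z\to x))\to x .
\]
Then $d(x,x,z)=(x\to(z\to x))\to x=1\to x=x$ and $d(x,y,x)=(y\to1)\to x=x$, which is (d1). Further, $d(x,y,y)=(y\to x)\to x\ge y$. So if $d(x,y,y)=x$ and $d(y,x,x)=y$ hold in a quotient, then $y\le x$ and $x\le y$ there, hence $x=y$; this is (d2). Thus $\operatorname{Id}G(\Omega)$ is not the congruence lattice of a Hilbert algebra.

\subsection{Other nonrepresentable semilattices}

Let $S$ be a $(\vee,0)$-semilattice with a nonzero weakly distributive homomorphism $\nu\colon S\to G(\Omega)$. Then $S\not\cong\operatorname{Con_c}A$ for every algebra $A$ as in Theorem~\ref{thm:strong}, in particular for every majority algebra: the composition of an isomorphism $\operatorname{Con_c}A\cong S$ with $\nu$ would be a nonzero weakly distributive homomorphism $\operatorname{Con_c}A\to G(\Omega)$. So the obstruction passes from $G(\Omega)$ to the domains of such maps.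

It does not pass to weakly distributive images. A valuation $\varphi$ with $\varphi(\mathbf 1)=1$ induces a surjective homomorphism $G(\Omega)\to\{0,1\}$, and this map is weakly distributive: if $\varphi(w)\le g_0\vee g_1$ in the chain $\{0,1\}$, then $\varphi(w)\le g_0$ or $\varphi(w)\le g_1$, and we use $w\le w\vee0$ in the first case and $w\le0\vee w$ in the second. Yet $\{0,1\}\cong\operatorname{Con_c}M$ for any two-element majority algebra $M$.

\begin{thebibliography}{9}

\bibitem{Evap}
\emph{Evaporation schemes in congruence lattices of majority algebras},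
\texttt{https://ploscica.science.upjs.sk/clanky/p43.pdf}.

\bibitem{Huhn}
A.~P. Huhn, \emph{On the representation of distributive algebraic lattices II, III}, Acta Sci. Math. (Szeged) \textbf{53} (1989).

\end{thebibliography}
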